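# Vertex Folkman numbers when the forbidden clique has $(1+\varepsilon)k$ vertices

## 1. The five-cycle and its blow-up

Color the vertices of the cycle $C_5$ red and blue. Going around an odd cycle the colors cannot alternate, so two neighbors get the same color: every 2-coloring contains a monochromatic $K_2$, although $C_5$ contains no $K_3$. No smaller graph does this. A triangle-free graph on at most four vertices has no odd cycle, so it is bipartite, and a proper 2-coloring leaves no monochromatic edge. So five vertices is the minimum for "no triangle, but a monochromatic edge in every 2-coloring".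

Now let us ask for larger monochromatic cliques. A natural move is to replace each vertex of $C_5$ by a clique $K_b$, called a block, and to join two blocks completely when the original vertices are adjacent. Take $b=2$. The resulting graph has 10 vertices and clique number 4. Color each block with one red and one blue vertex. The red vertices span a copy of $C_5$, and so do the blue ones, so there is no monochromatic triangle: we only get monochromatic edges. To guarantee a monochromatic edge, a single triangle would have been cheaper. The blow-up doubled the clique number and gained nothing.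

This is a general obstruction. Take any graph $H$, replace its vertices by blocks $K_b$ with $r\mid b$, and join blocks completely along the edges of $H$. The new clique number is $\omega(H)b$. Color every block with $b/r$ vertices of each of $r$ colors. Every monochromatic clique then has at most $\omega(H)b/r$ vertices. Thus complete blow-ups never bring the ratio between the clique number and the guaranteed monochromatic clique below $r$. Can this ratio be pushed close to $1$, still with a number of vertices linear in the size of the guaranteed clique?

**Definition (vertex Folkman number).** For integers $r\ge2$ and $k<l$, let $\mathcal F_v(r,k,l)$ be the family of $K_l$-free graphs $H$ such that every $r$-coloring of the vertices of $H$ yields a monochromatic copy of $K_k$. Put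
$$f_v(r,k,l)=\min\{|V(H)|:H\in\mathcal F_v(r,k,l)\}.$$

Folkman proved that the family is nonempty for all $r$ and all $k<l$. We have just checked that $f_v(2,2,3)=5$. Two more cases are immediate.

* For $k=1$ a single vertex works, so $f_v(r,1,l)=1$.
* By pigeonhole, $K_{r(k-1)+1}$ has $k$ vertices of one color in every $r$-coloring, and no graph with at most $r(k-1)$ vertices can work, since it can be colored with at most $k-1$ vertices in each color. So $f_v(r,k,l)=r(k-1)+1$ whenever $l\ge r(k-1)+2$, and $f_v(r,k,l)\ge r(k-1)+1$ always.

Also, a $K_l$-free graph is $K_{l+1}$-free, so $f_v(r,k,l)$ is nonincreasing in $l$. We use this monotonicity several times.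

The problem is taken from "Some recent results on Ramsey-type numbers" (https://users.renyi.hu/~pfrankl/j107.pdf). It quotes these bounds: for every $r$ there is $c=c(r)$ with $f_v(r,k,k+1)\le ck^2\log^4k$ for all $k$ (we shall use this only for $k\ge2$); for every $r$ and $\varepsilon>0$ there is $c=c(r,\varepsilon)$ with $f_v(r,k,\lfloor(2+\varepsilon)k\rfloor)\le ck$ for all $k$ (Dudek and Rödl); and Kolev and Nenov showed that $f_v(r,k,r(k-1))\le r(k-1)+3k+1$. It then asks whether, for each $\varepsilon>0$ and given $r\ge2$,
$$\lim_{k\to\infty}\frac{f_v(r,k,(1+\varepsilon)k)}{k}<\infty .$$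
Here $(1+\varepsilon)k$ means $\lfloor(1+\varepsilon)k\rfloor$, only those $k$ for which this exceeds $k$ are considered, and the limit is read as a $\limsup$ if it does not exist. So we ask whether there is $c=c(r,\varepsilon)$ with $f_v(r,k,\lfloor(1+\varepsilon)k\rfloor)\le ck$ for all large $k$. The answer is yes. We shall not prove that the limit exists.

## 2. Upper and lower bounds for $f_v(r,k,k+d)$

Logarithms are natural throughout.

**Theorem 1.** Let $r\ge2$ and $0<\varepsilon\le1$. Put $s=\lceil4r\log(4e/\varepsilon)\rceil$ and let $q$ be a prime with $q\ge s$ and $q>8r(\log r)/\varepsilon$. Then $f_v(r,k,\lfloor(1+\varepsilon)k\rfloor)\le2sq^2k$ for every $k\ge1/\varepsilon$.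

Note that $\lfloor(1+\varepsilon)k\rfloor>k$ holds exactly when $k\ge1/\varepsilon$, so for $\varepsilon\le 1$ every relevant $k$ is covered. If $\varepsilon>1$, then $\lfloor(1+\varepsilon)k\rfloor\ge2k$, and monotonicity in $l$ reduces to $\varepsilon=1$. So for every $r\ge 2$ and $\varepsilon>0$ there is $c=c(r,\varepsilon)$ with $f_v(r,k,\lfloor(1+\varepsilon)k\rfloor)\le ck$ for every $k$ with $\lfloor(1+\varepsilon)k\rfloor>k$.

**Theorem 2.** There is an absolute constant $C$ such that the following holds. Let $r\ge2$, $1\le d\le k$, $\Lambda=\log\big(er(k+d-1)/d\big)$. If $d\ge C\,r\log r\,\Lambda/\log(e\Lambda)$, then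
$$f_v(r,k,k+d)\le C\,r^3\log r\;\frac{k^2}{d}\cdot\frac{\Lambda^3}{\log(e\Lambda)}.$$
In particular, for fixed $r$ and small $\varepsilon$, $\limsup_k f_v(r,k,\lfloor(1+\varepsilon)k\rfloor)/k=O_r\big(\varepsilon^{-1}\log^3(1/\varepsilon)/\log\log(1/\varepsilon)\big)$.

**Theorem 3.** For all $\delta,\varepsilon\in(0,1]$ there is $c=c(\delta,\varepsilon)$ such that for each $k\ge1/\varepsilon$ there is a $K_{\lfloor(1+\varepsilon)k\rfloor}$-free graph $G$ with at most $ck$ vertices in which every set of at least $\delta|V(G)|$ vertices contains a $K_k$.

**Theorem 4.** $f_v(r,k,l)\ge2r(k-1)+3-l$ for all $k<l$. Hence $\liminf_kf_v(r,k,\lfloor(1+\varepsilon)k\rfloor)/k\ge2r-1-\varepsilon$. Together with the trivial bound $r(k-1)+1$ and Theorem 1, the order of growth of $f_v(r,k,\lfloor(1+\varepsilon)k\rfloor)$ is exactly $\Theta_{r,\varepsilon}(k)$.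

**Corollary 5.** For every $r$ there is $C_r$ with $f_v(r,k,k+d)\le C_r\frac{k^2}{d}\log^5(ek/d)$ for all $1\le d\le k$.

Corollary 5 uses the quoted bound for $f_v(r,k,k+1)$; the theorems do not.

## 3. Chromatic number and a matching in the complement

We begin with the lower bound, which also shows what the graph must achieve.

**Proof of Theorem 4.** Let $H\in\mathcal F_v(r,k,l)$ have $n$ vertices.

**Step 1: the chromatic number is large.** Suppose $\chi(H)\le r(k-1)$. Merge the classes of a proper coloring into $r$ groups of at most $k-1$ classes each. A clique meets each class in at most one vertex, so a clique inside one group has at most $k-1$ vertices, and the groups form an $r$-coloring without a monochromatic $K_k$, a contradiction. Hence $\chi(H)\ge r(k-1)+1$.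

**Step 2: a $K_l$-free graph on few vertices has small chromatic number.** Take a maximal matching in the complement of $H$, with $\nu$ edges. By maximality no two unmatched vertices are adjacent in the complement, so the $n-2\nu$ unmatched vertices form a clique of $H$, and $n-2\nu\le l-1$. Each matched pair is independent in $H$. Using the matched pairs and the unmatched single vertices as color classes,
$$\chi(H)\le \nu+(n-2\nu)=n-\nu=\frac{n+(n-2\nu)}2\le\frac{n+l-1}2 .$$

**Step 3: combine.** The two bounds give $n\ge2r(k-1)+2-(l-1)=2r(k-1)+3-l$. With $l=\lfloor(1+\varepsilon)k\rfloor\le(1+\varepsilon)k$, dividing by $k$ and letting $k\to\infty$ gives the $\liminf$ statement. Finally, $f_v\ge r(k-1)+1\ge rk/2$ for $k\ge2$, and Theorem 1 (with monotonicity for $\varepsilon>1$) gives the matching upper order. $\blacksquare$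

Large chromatic number is necessary but not sufficient. Join $K_2$ completely to $C_5$: this graph is $K_5$-free with chromatic number $2+3=5=2(3-1)+1$. Yet coloring the two vertices of $K_2$ red and the five others blue leaves no monochromatic triangle.

## 4. One family of labeled blocks

In a complete blow-up, a clique is as large as the sum of its blocks, while a color that takes a $1/r$ share of every block gets only a $1/r$ share of the clique. We now join blocks so that the clique number does not grow with the number of blocks.

Take $s$ blocks of $K$ vertices each. In each block independently, give the $K$ vertices the labels $1,\dots,K$ in random order. Join two vertices, in the same block or not, exactly when their labels differ. This is the complete $K$-partite graph whose parts are the label classes, with $s$ vertices per part. Its clique number is $K$, however large $s$ is.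

Suppose a coloring is fixed *before* the labels are drawn. Some color occupies at least $sK/r$ vertices, say $w_x$ of them in block $x$. A given label is missed by this color in block $x$ with probability $1-w_x/K$, so it is missed in all blocks with probability
$$\prod_x(1-w_x/K)\le e^{-\sum_xw_x/K}\le e^{-s/r}.$$
So the expected number of labels that do not appear in this color is at most $Ke^{-s/r}$, which is tiny compared with $K$ once $s$ is a large multiple of $r$. One vertex for each label that does appear gives a monochromatic clique with almost $K$ vertices. This is the ratio we want.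

The weakness is equally clear. A coloring may be chosen *after* the labels are known. Then color by label: split $[K]$ into $r$ groups of at most $\lceil K/r\rceil$ labels. No monochromatic clique exceeds $\lceil K/r\rceil$. With $K=4$ and $r=2$: labels $1,2$ red, labels $3,4$ blue, and monochromatic cliques have at most 2 vertices.

The way past this is to let each block take part in several such families, with independent labels in each one. A coloring adapted to one family is then uninformed about the others, and we can hope to win by counting colorings. The probability that one family fails against a fixed coloring turns out to be exponentially small in the number $d$ of labels that may be missing, and $d$ is proportional to $k$. So a *constant* number of families through each block will beat the $r^{\text{number of vertices}}$ colorings. What must then be controlled is cliques assembled from several families.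

## 5. Linear hypergraphs and the labeled graph $G$

**Definition (linear hypergraph, collinear, stray).** A hypergraph is $s$-uniform if all its edges have $s$ points, and *linear* if two distinct edges share at most one point. Two distinct points are *collinear* if some edge contains both; in a linear hypergraph this edge is unique. A set of pairwise collinear points (one-point sets included) that is not contained in an edge is called *stray*.

Examples. The cycle $C_5$, viewed as a 2-uniform hypergraph, is linear; its pairwise collinear sets are points and edges, so it has no stray sets. The affine plane $AG(2,q)$, with $q$ prime, has point set $\mathbb F_q^2$. It has $q^2+q$ lines with $q$ points each, $q+1$ lines pass through each point, and two distinct points lie on exactly one line. Its lines form a linear $q$-uniform hypergraph. Here all points are pairwise collinear, so the whole plane is a stray set of size $q^2$.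

**Construction.** Let $\mathcal H$ be an $s$-uniform linear hypergraph on a point set $V_0$ with $|V_0|=N$ and with $M$ edges. Let $b\le K$ be positive integers. For each edge $e$ and each $x\in e$ let $\varphi_{e,x}:[b]\to[K]$ be a uniformly random injection, all of these independent. The graph $G$ has vertex set $V_0\times[b]$ and the following adjacencies.

* $(x,j)\sim(x,j')$ for all $j\ne j'$.
* For $x\ne y$: $(x,j)\sim(y,j')$ if and only if some edge $e$ contains $x,y$ and $\varphi_{e,x}(j)\ne\varphi_{e,y}(j')$.

Call $\{x\}\times[b]$ the *block* of $x$ and $\varphi_{e,x}(j)$ the *$e$-label* of $(x,j)$. One vertex has several labels, one for each edge through its point. Inside $e\times[b]$ two vertices are adjacent exactly when their $e$-labels differ, because $e$ is the only edge containing two given points of $e$.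

**A pentagon example.** Let $\mathcal H=C_5$ with points $\mathbb Z_5$ and edges $\{x,x+1\}$, and let $b=K=2$. Then $G$ has 10 vertices.

* If every injection is the identity, then $(x,j)\sim(x+1,j')$ exactly when $j\ne j'$. Color $(x,j)$ by $j$: every edge of $G$ joins different colors, so $G$ is bipartite. This is the coloring by label.
* If instead on each edge $\{x,x+1\}$ the injection at $x$ is the identity and the one at $x+1$ swaps $1$ and $2$, then $(x,j)\sim(x+1,j')$ exactly when $j=j'$. The vertices $(x,1)$ form a 5-cycle, so every 2-coloring has a monochromatic edge.

In both cases there is no triangle, by the lemma below with $h=1$. So the choice of the injections decides whether $G$ is useful, while the clique bound holds for every choice.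

**Lemma 6.** Let $h$ be a positive integer such that every stray set of $\mathcal H$ has size at most $h$, and suppose $hb\le K$. Then $\omega(G)\le K$ for every choice of the injections.

*Proof.* Let $Q$ be a clique of $G$ and $X$ its projection to $V_0$. Adjacent vertices in different blocks have collinear points, so $X$ is pairwise collinear.

Suppose first that $X\subseteq e$ for an edge $e$. Any two vertices of $Q$ have distinct $e$-labels: in one block because $\varphi_{e,x}$ is injective, and in different blocks because they are adjacent and $e$ is the only edge containing both points. There are $K$ labels, so $|Q|\le K$.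

Otherwise $X$ is stray, so $|X|\le h$, and $Q$ has at most $b$ vertices in each block: $|Q|\le b|X|\le bh\le K$. $\square$

## 6. Missing labels and a count of colorings

Section 4 bounded the expected number of missing labels. To beat all colorings we need the probability that at least $d$ labels are missing, and we need it exponentially small in $d$. We use the standard estimate $\binom Kd\le(eK/d)^d$.

**Lemma 7.** Let $1\le d\le K$ and $\lambda=\log(eK/d)$. Fix an edge $e$ and sets $W_x\subseteq[b]$ for $x\in e$, and let $U=\bigcup_{x\in e}\varphi_{e,x}(W_x)$. Then
$$\Pr(|U|\le K-d)\le\exp\Big(d\lambda-\frac dK\sum_{x\in e}|W_x|\Big).\tag{1}$$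
If $|U|\ge K-d+1$, then $\bigcup_{x\in e}\{x\}\times W_x$ contains a clique of $G$ of size $K-d+1$.

*Proof.* **Step 1: reduce to a fixed set of missing labels.** If $|U|\le K-d$, then at least $d$ labels lie outside $U$, so some $d$-set $T\subseteq[K]$ is disjoint from $U$. There are $\binom Kd\le(eK/d)^d=e^{d\lambda}$ such sets. It remains to show that a fixed $T$ misses $U$ with probability at most $\exp(-\frac dK\sum_x|W_x|)$.

**Step 2: one block.** Fix $T$ and $x$, and let $w=|W_x|$. The set $\varphi_{e,x}(W_x)$ is a uniformly random $w$-subset of $[K]$. If $w>K-d$, it cannot avoid $T$ and the probability is $0$. If $w\le K-d$, the probability is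
$$\frac{\binom{K-d}{w}}{\binom Kw}=\frac{(K-d)!\,(K-w)!}{(K-d-w)!\,K!}=\prod_{j=0}^{d-1}\frac{K-w-j}{K-j}=\prod_{j=0}^{d-1}\Big(1-\frac w{K-j}\Big)\le\Big(1-\frac wK\Big)^d\le e^{-dw/K}.$$

**Step 3: all blocks.** The injections $\varphi_{e,x}$, $x\in e$, are independent, so the probabilities multiply, and the union bound over $T$ gives (1).

**Step 4: the clique.** If $|U|\ge K-d+1$, choose $K-d+1$ labels in $U$, and for each of them one vertex of $\bigcup_x\{x\}\times W_x$ with that $e$-label. These vertices lie in $e\times[b]$ and have distinct $e$-labels, so they are pairwise adjacent. $\square$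

A check by hand: $b=K=2$, $d=1$, and every $W_x$ a single element. Then $|U|\le1$ means that all $s$ random labels agree, which has probability $2\cdot2^{-s}$. The bound (1) reads $2e\cdot e^{-s/2}$, which is indeed larger.

**Proposition 8.** Let $\mathcal H$ be an $s$-uniform linear hypergraph with $N$ points and $M$ edges, and let $h$ be a positive integer such that every stray set has size at most $h$. Let $1\le d\le K$, $K\ge h$, $\lambda=\log(eK/d)$. If
$$\text{(i)}\ \ s\ge4rh\lambda\qquad\text{and}\qquad\text{(ii)}\ \ \frac{Ms}N>2r(\log r)\frac Kd,$$
then $f_v(r,K-d+1,K+1)\le N\lfloor K/h\rfloor$.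

Condition (i) says that the edges are large enough for a popular color to see almost all labels. Condition (ii) is a lower bound on the average degree $Ms/N$: each block must take part in enough edges.

*Proof.* **Step 1: block size and clique number.** Put $b=\lfloor K/h\rfloor$. As $K/h\ge1$, we have $b\ge K/(2h)$; also $b\le K$ and $hb\le K$. By Lemma 6, $G$ is always $K_{K+1}$-free.

**Step 2: one coloring, one edge.** Fix an $r$-coloring $\chi$ of $V_0\times[b]$, before the injections are drawn. For each edge $e$ pick a color $i=i(e)$ that occurs at least $sb/r$ times in $e\times[b]$, and put $W_x=\{j:\chi(x,j)=i\}$ for $x\in e$. By Lemma 7, the event $B_e$ that $|U|\le K-d$ has probability at most $\exp\big(d(\lambda-\frac{sb}{rK})\big)$, and if $B_e$ fails, then $e\times[b]$ contains a monochromatic $K_{K-d+1}$. By (i),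
$$\frac{sb}{rK}\ge\frac s{2hr}\ge2\lambda,\qquad\text{so}\qquad\lambda-\frac{sb}{rK}\le-\frac{sb}{2rK},\qquad\Pr(B_e)\le\exp\Big(-\frac{dsb}{2rK}\Big).$$

**Step 3: one coloring, all edges.** The event $B_e$ depends only on the injections $\varphi_{e,x}$ with this $e$. For fixed $\chi$ the events $B_e$ are therefore independent, and the probability that all of them occur is at most $\exp(-Mdsb/(2rK))$. If $\chi$ has no monochromatic $K_{K-d+1}$, all of them must occur.

**Step 4: all colorings.** There are $r^{Nb}$ colorings. The probability that some coloring has no monochromatic $K_{K-d+1}$ is at most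
$$r^{Nb}\exp\Big(-\frac{Mdsb}{2rK}\Big)=\exp\Big(b\Big(N\log r-\frac{Mds}{2rK}\Big)\Big)<1$$
by (ii). So some choice of injections gives $G\in\mathcal F_v(r,K-d+1,K+1)$ with $Nb$ vertices. $\square$

In (ii) the block size $b$ canceled, and only the ratio $K/d$ matters. With $k=K-d+1$ and $d\approx\varepsilon k$, this ratio is bounded. So all that is missing for the question is, for given $s$ and $D$, *one finite* linear $s$-uniform hypergraph with average degree more than $D$ and without large stray sets. The full affine plane will not do: its stray set forces $h\ge q^2$, and (i) would demand $q\ge4rq^2\lambda$, which is false as $\lambda\ge1$.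

## 7. Slopes on a parabola

We want many edges through each point and no stray sets at all. Edges will be graphs of affine functions $i\mapsto c+im$ with restricted slopes $m$. One-dimensional slopes are not enough. Put $m_t=(t,0)$, use $0,1,2\in\mathbb F_q$ as first coordinates, with $q\ge3$, and consider the points $(0,(0,0))$, $(1,(0,0))$, $(2,(2,0))$. The first and second are joined with slope $m_0$, the second and third with slope $m_2$, the first and third with slope $m_1$. This is a triangle not contained in an edge. It exists because three points on a line are affinely dependent, so we put the slopes on a parabola, where no three points are.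

**Lemma 9.** Let $q$ be a prime and $2\le s\le q$. There is an $s$-uniform linear hypergraph with $N=sq^2$ points and $M=q^3$ edges, in which every point lies on exactly $q$ edges and every set of pairwise collinear points lies in an edge. In particular there are no stray sets, and $h=1$ is allowed in Proposition 8.

*Proof.* Let $I\subseteq\mathbb F_q$ with $|I|=s$, and let $V_0=I\times\mathbb F_q^2$. For $t\in\mathbb F_q$ and $c\in\mathbb F_q^2$ let
$$e_{t,c}=\{(i,\,c+i\,m_t):i\in I\},\qquad m_t=(t,t^2).$$
Each $e_{t,c}$ has $s$ points with distinct first coordinates.

**Step 1: degrees.** The point $(i,y)$ lies on $e_{t,c}$ if and only if $c=y-im_t$. So for each of the $q$ values of $t$ there is exactly one $c$.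

**Step 2: linearity.** Suppose $e_{t,c}$ and $e_{t',c'}$ share two points, with first coordinates $i\ne i'$. Then $c+im_t=c'+im_{t'}$ and $c+i'm_t=c'+i'm_{t'}$. Subtracting, $(i-i')(m_t-m_{t'})=0$, so $m_t=m_{t'}$, hence $t=t'$ and then $c=c'$. So distinct pairs $(t,c)$ give edges sharing at most one point; since $s\ge2$, these edges are distinct, and there are $q\cdot q^2=q^3$ of them.

**Step 3: three pairwise collinear points lie on one edge.** Let $(i_a,y_a)$, $a=1,2,3$, be distinct and pairwise collinear. Two points on an edge have distinct first coordinates, so $i_1,i_2,i_3$ are distinct. If points $a$ and $a'$ lie on an edge with slope $m_{aa'}\in\{m_t\}$, then $y_a-y_{a'}=(i_a-i_{a'})m_{aa'}$. Adding the three relations around the triangle,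
$$(i_1-i_2)m_{12}+(i_2-i_3)m_{23}+(i_3-i_1)m_{31}=0.\tag{2}$$
The coefficients are nonzero and their sum is $0$.

If the three slopes were distinct, coming from distinct $t_1,t_2,t_3$, then (2) together with the zero sum would be a nontrivial linear relation among the vectors $(1,t_a,t_a^2)$. Their Vandermonde determinant is nonzero, a contradiction.

So two of the slopes are equal, say $m_{12}=m_{23}=m$ (the other cases are the same after renaming). Then (2) becomes $(i_1-i_3)m+(i_3-i_1)m_{31}=0$, so $m_{31}=m$ as well. Write $m=m_t$. The relations now say that $y_a-i_am_t$ is the same vector $c$ for $a=1,2,3$, so all three points lie on $e_{t,c}$.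

**Step 4: all sizes.** A single point lies on an edge by Step 1, and two collinear points do by definition. In a pairwise collinear set with at least three points, take two of them and the unique edge $e$ through them. By Step 3 every further point lies on a common edge with these two, and that edge is $e$. $\square$

For $q=s=2$ we have $I=\mathbb F_2$, $m_0=(0,0)$, $m_1=(1,1)$. The 8 points $(i,y)$ carry the 8 edges $\{(0,c),(1,c)\}$ and $\{(0,c),(1,c+(1,1))\}$: a disjoint union of two 4-cycles, with degree $2$ and no triangles, as the lemma says.

## 8. A linear bound for every $\varepsilon$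

**Proof of Theorem 1.** We choose $K$ and $d$ so that $K-d+1=k$ and $K+1=\lfloor(1+\varepsilon)k\rfloor$, and check Proposition 8 with $h=1$.

**Step 1: parameters.** Let $k\ge1/\varepsilon$, $d=\lfloor(1+\varepsilon)k\rfloor-k=\lfloor\varepsilon k\rfloor$ and $K=k+d-1$. Since $\varepsilon k\ge1$ and $\lfloor u\rfloor\ge u/2$ for $u\ge1$, we have $d\ge\varepsilon k/2$ and $d\ge 1$. Since $d\le\varepsilon k\le k$, we have $K\le2k$. Also $d\le K$ because $k\ge1$. Therefore
$$\frac Kd\le\frac{2k}{\varepsilon k/2}=\frac4\varepsilon,\qquad\lambda=\log\frac{eK}d\le\log\frac{4e}\varepsilon.\tag{3}$$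

**Step 2: the two conditions.** Use the hypergraph of Lemma 9 with the $s$ and $q$ of the theorem; $2\le s\le q$ holds. By (3), $s\ge4r\log(4e/\varepsilon)\ge4r\lambda$, which is (i). Moreover $Ms/N=q^3s/(sq^2)=q>8r(\log r)/\varepsilon\ge2r(\log r)K/d$, which is (ii).

**Step 3: conclusion.** Proposition 8 gives $f_v(r,k,k+d)\le NK=sq^2K\le2sq^2k$, and $k+d=\lfloor(1+\varepsilon)k\rfloor$. The numbers $s,q$ depend only on $r$ and $\varepsilon$. $\blacksquare$

## 9. Cliques in every dense vertex set

A majority color is just a set containing at least a $1/r$ share of the vertices. In Proposition 8 we looked for a popular color separately on each edge. For one given dense set we need regularity of the hypergraph, so that the set is dense on many edges.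

**Proof of Theorem 3.** **Step 1: set-up.** Let $k\ge1/\varepsilon$ and let $d,K$ be as in Section 8, so that (3) holds. Let $s=\lceil4\delta^{-1}\log(4e/\varepsilon)\rceil$, let $q\ge s$ be a prime with $q>32(\log2)/(\varepsilon\delta^2)$, and take the hypergraph of Lemma 9 with $h=1$, $b=K$ (here $s\ge2$). By Lemma 6, $\omega(G)\le K=\lfloor(1+\varepsilon)k\rfloor-1$ for every choice of injections.

**Step 2: many edges see the set.** Fix $S\subseteq V_0\times[K]$ with $|S|\ge\delta NK$, and put $w(e)=|S\cap(e\times[K])|\le sK$. Each point is on $q$ edges, and $Ms=qN$, so
$$\sum_ew(e)=q|S|\ge\delta qNK=\delta MsK.$$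
If fewer than $\delta M/2$ edges had $w(e)\ge\delta sK/2$, the sum would be less than $\frac{\delta M}2\cdot sK+M\cdot\frac{\delta sK}2=\delta MsK$. So at least $\delta M/2$ edges have $w(e)\ge\delta sK/2$.

**Step 3: one such edge.** Apply Lemma 7 with $W_x=\{j:(x,j)\in S\}$. The event $|U|\le K-d$, which must occur if $S\cap(e\times[K])$ contains no $K_k$ (recall $k=K-d+1$), has probability at most $\exp(d(\lambda-\delta s/2))\le\exp(-d\delta s/4)$, because $s\ge4\lambda/\delta$.

**Step 4: all sets.** For fixed $S$ these events are independent over the edges. There are at most $2^{NK}$ sets $S$. So the probability that some $S$ of the required size contains no $K_k$ is at most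
$$\exp\Big(NK\log2-\frac{\delta M}2\cdot\frac{d\delta s}4\Big)=\exp\Big(N\Big(K\log2-\frac{d\delta^2q}8\Big)\Big)<1,$$
using $sM=qN$ and $q>\frac{8\log2}{\delta^2}\cdot\frac4\varepsilon\ge\frac{8\log2}{\delta^2}\cdot\frac Kd$. A good choice of injections exists, and $|V(G)|=NK\le2sq^2k$. $\blacksquare$

## 10. Random lines of an affine plane

**Where Theorem 1 loses.** Proposition 8 costs about $(N/h)K$ vertices. Let $D=Ms/N$ be the average degree. Some point lies on at least $D$ edges, which are disjoint outside that point, so $N\ge1+D(s-1)$. In Lemma 9, $D=q$ but $N=sq^2$, a loss of a factor of about $q$, and $q>8r(\log r)/\varepsilon$. To lose less, keep a random selection of about $\Delta$ of the $q+1$ lines through each point of an affine plane. Then $N=q^2$, $s=q$ and $N/(Ds)\approx q/\Delta$, and this will be only polylogarithmic in $1/\varepsilon$ for fixed $r$. Condition (i) then allows $h$ up to about $q/(4r\Lambda)$. So we must show that the random selection has no stray sets larger than that.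

**Why stray sets are small.** A set of $y$ points with no three on a line spans $\binom y2$ lines, which are all retained with probability $p^{\binom y2}$, while there are at most $q^{2y}$ such sets. So $y$ somewhat above $4\log q/\log(1/p)$ is impossible. A stray set can have many points on one line, and then it spans fewer lines. But the degree bound limits how many, and a random $y$-subset of a large stray set behaves almost as if no three of its points were on a line.

We use Chernoff's inequality in this form: if $Z$ is binomial with mean $\mu$, then $\Pr(Z\le\mu/2)\le e^{-\mu/8}$ and $\Pr(Z\ge2\mu)\le e^{-\mu/3}$. We also use Bertrand's postulate: for every real $Q\ge1$ there is a prime in $(Q,2Q]$.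

**Proof of Theorem 2.** **Step 1: parameters.** Let $K=k+d-1\le2k$, $z=eK/d\ge e$, $\lambda=\log z$. Then $\Lambda=\log(rz)\ge\log(2e)>1.69$ and $\lambda\le\Lambda$. Let $A=300$ and set
$$\Delta=A\,rz\log r,\qquad y=\Big\lceil\frac{A\Lambda}{\log(e\Lambda)}\Big\rceil,\qquad Q=16\,r\Lambda y\Delta,\qquad q\in(Q,2Q]\text{ prime},\qquad p=\frac\Delta{q+1}.$$
We prove the theorem with $C=2048\,eA^2$.

**Step 2: the inequalities between the parameters.** Since $e^{\Lambda-1}\ge\Lambda$, we have $1\le\log(e\Lambda)\le\Lambda$, so $A\Lambda/\log(e\Lambda)\ge A$ and $y\ge A$. Rounding up at most doubles a number that is at least $1$, so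
$$y\le\frac{2A\Lambda}{\log(e\Lambda)}.\tag{4}$$
Next we bound $q$. We have $r\le rz=e^\Lambda$ and $\Lambda\le e^\Lambda$. Further, $y\le A\Lambda+1\le(A+1)e^\Lambda$ and $\Delta=Ae^\Lambda\log r\le Ae^{2\Lambda}$. So $q\le2Q=32r\Lambda y\Delta\le32A(A+1)e^{5\Lambda}$. Since $32\cdot300\cdot301=2889600<e^{15}$,
$$\log q\le5\Lambda+15.\tag{5}$$
Now $p\le\Delta/Q=1/(16r\Lambda y)\le1/(16\Lambda y)$, so $p<1$ and $\log(1/p)\ge\log(e\Lambda)$. Since $y-1\ge A\Lambda/\log(e\Lambda)-1\ge0$,
$$(y-1)\log(1/p)\ge\Big(\frac{A\Lambda}{\log(e\Lambda)}-1\Big)\log(e\Lambda)=A\Lambda-\log(e\Lambda)\ge(A-1)\Lambda=299\Lambda.$$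
By (5), $2\log q+1\le10\Lambda+31\le41\Lambda$, and therefore
$$\frac{y-1}4\log(1/p)\ge2\log q+1.\tag{6}$$
Finally $\Delta=Ae^\Lambda\log r\ge A(\log2)e\Lambda$, so $\Delta/3\ge100(\log2)e\Lambda>188\Lambda$, while $2\log q+\log4\le10\Lambda+30+\log4\le42\Lambda$. Hence
$$\Delta/3\ge2\log q+\log4.\tag{7}$$

**Step 3: choose the lines.** Retain each of the $q^2+q$ lines of $AG(2,q)$ independently with probability $p$. The retained lines are the edges of a linear hypergraph $\mathcal H$ with $N=q^2$ and $s=q$. Let $M$ be their number. We want three properties.

* **(a)** $M>q\Delta/2$. The mean of $M$ is $(q^2+q)p=q\Delta$, so this fails with probability at most $e^{-q\Delta/8}<1/4$.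
* **(b)** Every point is on fewer than $2\Delta$ retained lines. Each degree is binomial with parameters $q+1$ and $p$, and mean $\Delta$. So this fails with probability at most $q^2e^{-\Delta/3}\le1/4$, by (7).
* **(c)** There is no set $Y$ of $y$ points such that at least $y(y-1)/4$ affine lines meet $Y$ in exactly two points and all these lines are retained. There are at most $q^{2y}$ sets $Y$, and for each one the probability is at most $p^{y(y-1)/4}$. So this fails with probability at most
$$q^{2y}p^{y(y-1)/4}=\exp\Big(y\Big(2\log q-\frac{y-1}4\log(1/p)\Big)\Big)\le e^{-y}<\frac14,$$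
by (6) and $y\ge2$.

The three failure probabilities add up to less than $1$. Fix an outcome with (a), (b) and (c).

**Step 4: stray sets have fewer than $4y\Delta$ points.** Here collinearity refers to retained lines. Let $X$ be stray and suppose, for contradiction, that $|X|\ge4y\Delta$.

First we bound $X$ on lines. Let $L$ be an affine line with $|X\cap L|\ge2$. Two points of $X\cap L$ lie on a retained line, which must be $L$. So $L$ is retained, and since $X$ is stray there is $x\in X\setminus L$. The lines joining $x$ to the points of $X\cap L$ are retained. They are distinct, because a line containing two points of $L$ equals $L$ and does not contain $x$. By (b), $|X\cap L|\le2\Delta$.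

Now choose a uniformly random $y$-subset $Y\subseteq X$; this is possible as $|X|\ge4y\Delta\ge y$. Let $u,v\in X$ be distinct and let $L$ be the line through them. Given $u,v\in Y$, the other $y-2$ points of $Y$ form a uniformly random subset of $X\setminus\{u,v\}$. The probability that $L$ contains a third point of $Y$ is at most the expected number of such points:
$$\frac{(y-2)(|X\cap L|-2)}{|X|-2}\le\frac{y\,|X\cap L|}{|X|}\le\frac{y\cdot2\Delta}{|X|}\le\frac12 ,$$
where the first inequality uses $|X\cap L|\le|X|$. So for each pair, the probability that $u,v\in Y$ and that $L$ meets $Y$ in exactly two points is at least $\frac12\Pr(u,v\in Y)$. Summing over all pairs, the expected number of pairs in $Y$ that span a line with exactly two points of $Y$ is at least $\frac12\binom y2=y(y-1)/4$. Fix $Y$ attaining this. Different such pairs span different lines, so at least $y(y-1)/4$ affine lines meet $Y$ in exactly two points. All of them are retained, because the points of $Y\subseteq X$ are pairwise collinear. This contradicts (c).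

**Step 5: the hypotheses of Proposition 8.** Let $h=\lfloor q/(4r\Lambda)\rfloor$. Since $q>Q$, we have $q/(4r\Lambda)>4y\Delta$, so $h\ge\lfloor4y\Delta\rfloor\ge1$. By Step 4 every stray set has at most $\lfloor4y\Delta\rfloor\le h$ points.

* (i) $4rh\lambda\le4rh\Lambda\le q=s$.
* (ii) By (a), $Ms/N=M/q>\Delta/2=\frac A2\,r\,\frac{eK}d\log r\ge2r(\log r)K/d$.
* $K\ge h$. We have $h\le2Q/(4r\Lambda)=8y\Delta=8eA\,y\,r(\log r)K/d$. By (4) this is at most $\frac Kd\cdot16eA^2\,r\log r\,\Lambda/\log(e\Lambda)$. The hypothesis on $d$, with $C\ge16eA^2$, makes it at most $K$.

Also $1\le d\le K$. So Proposition 8 applies, with $K-d+1=k$ and $K+1=k+d$.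

**Step 6: count the vertices.** Since $q/(4r\Lambda)\ge1$, we have $h\ge q/(8r\Lambda)$. Using $q\le2Q=32r\Lambda y\Delta$, then (4) and $\Delta=A\,r(eK/d)\log r$,
$$f_v(r,k,k+d)\le\frac{NK}h\le8r\Lambda qK\le256\,r^2\Lambda^2y\Delta K\le512\,eA^2\,r^3\log r\;\frac{K^2}d\cdot\frac{\Lambda^3}{\log(e\Lambda)}.$$
With $K\le2k$ this is the bound of the theorem with $C=2048\,eA^2$.

**Step 7: fixed $r$ and small $\varepsilon$.** Let $d=\lfloor\varepsilon k\rfloor$ with $k\to\infty$. For $k\ge1/\varepsilon$ we have $1/\varepsilon\le K/d\le4/\varepsilon$: the upper bound is (3), and the lower one holds because $K\ge k$ and $d\le\varepsilon k$. So $\log(1/\varepsilon)\le\Lambda\le\log(4er/\varepsilon)$, and for fixed $r$ and small $\varepsilon$ the upper bound is $O_r(\log(1/\varepsilon))$. In particular $\Lambda$ is bounded as $k\to\infty$ while $d\to\infty$, so the hypothesis on $d$ holds for all large $k$. Since $k^2/d\le2k/\varepsilon$, and since $\log(e\Lambda)\ge\log\log(1/\varepsilon)$, dividing the bound by $k$ gives $O_r\big(\varepsilon^{-1}\log^3(1/\varepsilon)/\log\log(1/\varepsilon)\big)$. $\blacksquare$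

## 11. All $d$ between $1$ and $k$

Theorem 2 requires $d$ to be at least roughly logarithmic in $k$. For smaller $d$ the quoted bound for $d=1$ is good enough.

**Proof of Corollary 5.** If $k=1$, then $d=1$ and $f_v(r,1,2)=1$, so any $C_r\ge1$ works. Let $k\ge2$. Since $k+d-1\le2k$ and $\log(ek/d)\ge1$,
$$\Lambda\le\log(2r)+\log(ek/d)\le(1+\log(2r))\log(ek/d).\tag{8}$$

**Step 1: $d$ satisfies the condition in Theorem 2.** Since $\log(e\Lambda)\ge1$, that theorem and (8) bound $f_v(r,k,k+d)$ by a constant depending on $r$ times $\frac{k^2}d\log^3(ek/d)$, and $\log^3(ek/d)\le\log^5(ek/d)$.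

**Step 2: $d$ does not satisfy it, so $d$ is small.** Then $d<C\,r\log r\,\Lambda$. By (8) and $\log(ek/d)\le\log(ek)\le2\log(2k)$ this gives $d\le C_r'\log(2k)$ for some $C_r'$.

**Step 3: for such $d$, $\log(ek/d)$ is comparable to $\log(2k)$.** There is $k_0=k_0(r)$ with $C_r'\log(2k)\le ek/\sqrt{2k}$ for all $k\ge k_0$. For these $k$ we get $ek/d\ge\sqrt{2k}$, so $\log(ek/d)\ge\frac12\log(2k)$. For $k<k_0$ we have $\log(ek/d)\ge1\ge\log(2k)/\log(2k_0)$. So $\log(ek/d)\ge c_r\log(2k)$ for some $c_r>0$.

**Step 4: conclusion.** By Step 2, $1\le C_r'\log(2k)/d$. By monotonicity in $l$, the quoted bound, and Step 3,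
$$f_v(r,k,k+d)\le f_v(r,k,k+1)\le ck^2\log^4k\le cC_r'\,\frac{k^2}d\log^5(2k)\le cC_r'c_r^{-5}\,\frac{k^2}d\log^5(ek/d).$$
Take $C_r$ to be the largest of the constants obtained for $k=1$, in Step 1 and here. $\blacksquare$
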